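\title{The quaternionic Monge--Amp\`ere equation is not always solvable on compact hyperhermitian manifolds}

\begin{abstract}
On a compact connected hyperhermitian manifold of real dimension $4n$ we consider the quaternionic Monge--Amp\`ere equation $(\Omega+\partial\partial_J\phi)^n=e^{f+b}\Omega^n$ for a function $\phi$ and a constant $b$, without assuming $\partial\Omega=0$. We examine the conjecture that for every smooth $f$ there is exactly one $b$ for which the equation has a smooth solution, unique up to a constant. Uniqueness always holds, and the conjecture is true for $n=1$, but it is false for every $n\ge2$. The counterexample lives on a quotient of $\mathbb H^2\setminus0$ diffeomorphic to $S^7\times S^1$. A partial Legendre transform turns the equation near a four-dimensional submanifold into a perturbation of Laplace's equation in a cone of $\mathbb R^4$, and positive harmonic functions in the cone cannot decay as fast as smoothness across the submanifold demands.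
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{hypercomplex manifold} is a manifold $M$ of real dimension $4n$ with three integrable complex structures $I,J,K$ such that $IJ=-JI=K$. Each tangent space is then a quaternionic vector space of dimension $n$. A Riemannian metric $g$ is \emph{hyperhermitian} if it is invariant under each of $I,J,K$. Put
\[
\omega_J(X,Y)=g(JX,Y),\qquad \omega_K(X,Y)=g(KX,Y),\qquad \Omega=\omega_J+i\,\omega_K .
\]
Types of forms and the operators $\partial,\bar\partial$ always refer to $I$. The form $\Omega$ has type $(2,0)$, and it determines the metric by $g(X,Y)=-\operatorname{Re}\Omega(JX,Y)$. A $(2,0)$-form is called \emph{q-positive} if it is associated in this way with some hyperhermitian metric on $(M,I,J,K)$. The structure is called \emph{HKT} (hyperK\"ahler with torsion) if $\partial\Omega=0$; this is not assumed in the present paper. Let $J$ act on $k$-forms by $(J\alpha)(X_1,\dots,X_k)=\alpha(JX_1,\dots,JX_k)$ and put $\partial_J=J^{-1}\bar\partial J$. For a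 smooth real function $f$ and a real number $b$, the \emph{quaternionic Monge--Amp\`ere equation} is
\begin{equation}\label{eq:MA}
(\Omega+\partial\partial_J\phi)^n=e^{f+b}\,\Omega^n .
\end{equation}
A \emph{solution} is a smooth real function $\phi$ that satisfies \eqref{eq:MA} and for which $\Omega+\partial\partial_J\phi$ is q-positive.

We shall see in Section~\ref{sec:general} that $\Omega+\partial\partial_J\phi$ is the form associated with $g+h_\phi$, where $h_\phi$ is the Hessian of $\phi$ averaged over $\mathrm{id},I,J,K$, and that \eqref{eq:MA} prescribes the product of the $n$ quaternionic eigenvalues of $g+h_\phi$ with respect to $g$. On flat $\mathbb H$ it reads $1+\frac14\Delta\phi=e^{f+b}$. On a compact manifold the constant $b$ cannot be prescribed in advance: at a maximum point of $\phi$ we have $h_\phi\le0$, so $f+b\le0$ there, at a minimum point $f+b\ge0$, and therefore $-\max f\le b\le-\min f$. We take the following conjecture from \cite{thesis}.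

\begin{quote}
\textbf{Conjecture.} \emph{Let $(M,I,J,K,g)$ be a compact connected hyperhermitian manifold. For every smooth real function $f$ there is exactly one real number $b$ such that \eqref{eq:MA} has a smooth solution that is unique up to a constant.}
\end{quote}

Several things speak for it. The equation is elliptic and has no zero order term, so the maximum principle gives uniqueness of $b$ and of $\phi$. For $n=1$ it is linear, and Fredholm theory solves it. In every dimension $f=0$ is solved by $\phi=0$, $b=0$, and the linearized equation is solvable at each solution (Remark~\ref{rem:linear}). Nevertheless existence fails.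

\begin{theorem}\label{thm:A}
There are a compact connected hyperhermitian manifold $(M,I,J,K,g)$ of real dimension $8$, with $M$ diffeomorphic to $S^7\times S^1$, and a smooth real function $f$ on $M$ such that for no $b\in\mathbb R$ does $(\Omega+\partial\partial_J\phi)^2=e^{f+b}\Omega^2$ have a smooth solution.
\end{theorem}

\begin{theorem}\label{thm:B}
\textup{(i)} On every compact connected hyperhermitian manifold and for every $f$ there is at most one $b$ for which a smooth solution exists, and the solution is unique up to a constant. \textup{(ii)} For $n=1$ the conjecture is true. \textup{(iii)} For every $n\ge2$ it is false.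
\end{theorem}

The metric in the counterexample is not claimed to be HKT.

The manifold is the quotient of $\mathbb H^2\setminus0$ by the map $(x,y)\mapsto(2x,2^\mu y)$ with $\mu=2000$, which expands the second factor much faster than the first. The data are invariant under rotations of $y$, and by uniqueness so is any solution. The proof of Theorem~\ref{thm:A} has a local half and a global half. The local half (Sections~\ref{sec:legendre} and~\ref{sec:obstruction}) concerns a neighborhood of the submanifold $\Sigma=\{y=0\}$. It shows that a solution cannot be smooth across $\Sigma$ if the right side of the equation, over a fixed cone of directions of $x$, is small compared with the growth of the solution away from $\Sigma$. The mechanism is already visible when the right side vanishes over the cone, a case settled in a few lines in Proposition~\ref{prop:model}. The global half (Sections~\ref{sec:singular}--\ref{sec:oscillation}) produces data for which every solution would have this property. We start from an explicit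 solution that is singular along $\Sigma$, truncate its right side at a small scale $\varepsilon$, and prove by barriers and a Harnack inequality that a smooth solution of the truncated equation would stay uniformly close to the singular one. Section~\ref{sec:general} contains the general facts and the proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}; Section~\ref{sec:manifold} sets up the calculus on $M$.

\section{The equation in real terms; uniqueness; \texorpdfstring{$n=1$}{n=1}; products}\label{sec:general}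

Put $I_0=\mathrm{id}$, $I_1=I$, $I_2=J$, $I_3=K$. We recall that a hypercomplex manifold carries a unique torsion-free connection $\nabla$ with $\nabla I=\nabla J=\nabla K=0$, the \emph{Obata connection}. Since $\nabla$ is torsion-free, the Hessian $\nabla^2\phi=\nabla d\phi$ is symmetric and $d\alpha(X,Y)=(\nabla_X\alpha)(Y)-(\nabla_Y\alpha)(X)$ for $1$-forms. For a real symmetric bilinear form $h$ invariant under $I,J,K$ put $\Omega_h=h(J\cdot,\cdot)+ih(K\cdot,\cdot)$. It is skew because $h(JX,Y)=-h(X,JY)$, likewise for $K$, and it has type $(2,0)$ because $JI=-K$ and $KI=J$ give $\Omega_h(IX,Y)=i\,\Omega_h(X,Y)$.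

\begin{lemma}\label{lem:hessian}
For a smooth real function $\phi$ we have $\partial\partial_J\phi=\Omega_{h_\phi}$, where $h_\phi=\frac14\sum_{a=0}^3\nabla^2\phi(I_a\cdot,I_a\cdot)$.
\end{lemma}

\begin{proof}
Write $B=\nabla^2\phi$. From $\bar\partial\phi(X)=\frac12(d\phi(X)+i\,d\phi(IX))$ and $(J^{-1}\alpha)(X)=-\alpha(JX)$ we get $\partial_J\phi(X)=-\frac12(d\phi(JX)+i\,d\phi(KX))$, a $(1,0)$-form. As $J$ and $K$ are parallel, $\beta:=d\partial_J\phi=\frac12(\beta_1+i\beta_2)$ with
\[
\beta_1(X,Y)=B(JX,Y)-B(X,JY),\qquad \beta_2(X,Y)=B(KX,Y)-B(X,KY).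
\]
Now $\partial\partial_J\phi=\beta^{2,0}$, and $\beta^{2,0}(X,Y)=\frac14[\beta(X,Y)-\beta(IX,IY)-i\beta(IX,Y)-i\beta(X,IY)]$ has real part $\frac18[\beta_1(X,Y)-\beta_1(IX,IY)+\beta_2(IX,Y)+\beta_2(X,IY)]$. Using $JI=-K$ and $KI=J$,
\begin{align*}
-\beta_1(IX,IY)&=B(KX,IY)-B(IX,KY),\\
\beta_2(IX,Y)+\beta_2(X,IY)&=B(JX,Y)-B(IX,KY)+B(KX,IY)-B(X,JY).
\end{align*}
So the real part is $\frac14[B(JX,Y)+B(KX,IY)-B(X,JY)-B(IX,KY)]$, which equals $h_\phi(JX,Y)$ since $IJ=K$, $J^2=-1$, $KJ=-I$. A $(2,0)$-form $\omega$ satisfies $\operatorname{Im}\omega(X,Y)=-\operatorname{Re}\omega(IX,Y)$, so it is determined by its real part.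
\end{proof}

Thus $\Omega+\partial\partial_J\phi=\Omega_U$ with $U=g+h_\phi$, and q-positivity means $U>0$. The endomorphism $g^{-1}U$ is $g$-symmetric and commutes with $I,J,K$, so each tangent space is a $g$-orthogonal sum of quaternionic lines on which it acts by numbers $\lambda_1,\dots,\lambda_n$. Accordingly $\Omega=\sum\theta_i$ and $\Omega_U=\sum\lambda_i\theta_i$, where $\theta_i$ is a nonzero $(2,0)$-form on the $i$-th line. A line has complex dimension two, so $\theta_i\wedge\theta_i=0$ and $\Omega_U^n=\lambda_1\cdots\lambda_n\,\Omega^n$ with $\Omega^n\ne0$. Hence $\phi$ is a solution of \eqref{eq:MA} if and only if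
\begin{equation}\label{eq:real}
U=g+h_\phi>0,\qquad \lambda_1\cdots\lambda_n=(\det\nolimits_{\mathbb R}g^{-1}U)^{1/4}=e^{f+b}.
\end{equation}
We also note that $\operatorname{tr}_G h_\psi=\operatorname{tr}_G\nabla^2\psi$ for every hyperhermitian metric $G$, because the four terms of $h_\psi$ have the same $G$-trace.

We use the strong maximum principle: if $a^{kl}\partial_k\partial_l\psi+b^k\partial_k\psi\ge0$ in local coordinates on a connected manifold, with continuous coefficients and $(a^{kl})>0$, and if $\psi$ attains its maximum, then $\psi$ is constant.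

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Let $(\phi_1,b_1)$, $(\phi_2,b_2)$ be solutions, $\psi=\phi_1-\phi_2$, $U_i=g+h_{\phi_i}$. At a maximum point of $\psi$ we have $\nabla^2\psi\le0$, so $0<U_1\le U_2$ and $b_1\le b_2$ by \eqref{eq:real}. By symmetry $b_1=b_2$. With $G_t=U_2+t(U_1-U_2)>0$,
\[
0=\log\det U_1-\log\det U_2=\int_0^1\operatorname{tr}_{G_t}h_\psi\,dt=a^{kl}\nabla^2_{kl}\psi,\qquad a^{kl}=\int_0^1G_t^{kl}\,dt ,
\]
and the strong maximum principle shows that $\psi$ is constant.
\end{proof}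

\begin{corollary}\label{cor:symmetry}
Let $R$ be a diffeomorphism of a compact connected hyperhermitian manifold that preserves $I,J,K,g$ and $f$. Then every solution of \eqref{eq:MA} satisfies $\phi\circ R=\phi$.
\end{corollary}

\begin{proof}
The function $\phi\circ R$ solves the same equation, so $\phi\circ R=\phi+c$. Both $\phi$ and $\phi\circ R$ have the same maximum, so $c=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
For $n=1$ an invariant symmetric form is a multiple of $g$, and taking traces gives $h_\phi=(L\phi)g$ with $L=\frac14\operatorname{tr}_g\nabla^2$. By \eqref{eq:real} the equation is $L\phi=e^{f+b}-1$, and then $U=e^{f+b}g>0$ automatically. Recall that for an elliptic operator $L$ on a compact manifold, $\ker L$ and $\ker L^*$ are finite-dimensional spaces of smooth functions, $L\phi=\psi$ with $\psi$ smooth has a smooth solution if and only if $\psi$ is orthogonal to $\ker L^*$, and the index $\dim\ker L-\dim\ker L^*$ is not changed by lower order terms. The operator $4L$ differs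 from the self-adjoint Laplace--Beltrami operator of $g$ by first order terms, so its index is $0$. By the strong maximum principle $\ker L=\mathbb R$, so $\ker L^*=\mathbb R\rho_0$. Suppose that $\rho_0$ changes sign. Adding large bump functions to $1$ gives positive smooth functions $\psi_\pm$ with $\pm\int\rho_0\psi_\pm>0$, and a convex combination $\psi>0$ has $\int\rho_0\psi=0$. Then $L\phi=\psi>0$ is solvable, which is impossible at a maximum point of $\phi$. So we may take $\rho_0\ge0$, $\rho_0\not\equiv0$. The equation is solvable if and only if $e^b\int e^f\rho_0=\int\rho_0$, and this determines exactly one $b$. Uniqueness of $\phi$ is part (i).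
\end{proof}

\begin{remark}\label{rem:linear}
In any dimension, the linearization of $\log(\lambda_1\cdots\lambda_n)-b$ at a solution is $(\psi,c)\mapsto L_U\psi-c$ with $L_U=\frac14\operatorname{tr}_U\nabla^2$. The argument just given applies to $L_U$ and shows that this map is onto $C^\infty(M)$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(iii) from Theorem~\ref{thm:A}]
For $n=2$ this is Theorem~\ref{thm:A}. For $n\ge3$ take $M\times(\mathbb H^{n-2}/\mathbb Z^{4(n-2)})$ with the metric $g\oplus g_{\rm flat}$ and with $f$ pulled back from $M$. Translations of the torus preserve all data, so by Corollary~\ref{cor:symmetry} a solution $\phi$ is pulled back from $M$. Then $U=(g+h_\phi)\oplus g_{\rm flat}$ has eigenvalues $\lambda_1,\lambda_2,1,\dots,1$, and $\phi$ solves the equation on $M$ with the same $b$, contrary to Theorem~\ref{thm:A}.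
\end{proof}

\section{The manifold and its calculus}\label{sec:manifold}

Fix $\mu=2000$. Let $I,J,K$ act on $\mathbb H^2\ni(x,y)$ by left multiplication by $i,j,k$, and let
\[
M=(\mathbb H^2\setminus0)/\langle\gamma\rangle,\qquad\gamma(x,y)=(2x,2^\mu y).
\]
The map $\gamma$ commutes with $I,J,K$, so $M$ is hypercomplex and its Obata connection is the flat one. Each orbit of the flow $(2^tx,2^{\mu t}y)$ meets the unit sphere once, so $M$ is diffeomorphic to $S^7\times S^1$. The group $Sp(1)$ of unit quaternions acts by $(x,y)\mapsto(x,yq)$; the action commutes with $I,J,K$ and $\gamma$ and is transitive on the spheres $|y|=\mathrm{const}$. We identify objects on $M$ with $\gamma$-invariant objects on $\mathbb H^2\setminus0$, and \emph{invariant} will mean invariant under both $\gamma$ and $Sp(1)$. A function has \emph{weight} $k$ if $\gamma$ multiplies it by $2^k$. Put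
\[
r=|x|,\qquad s=|y|^2,\qquad\sigma=s\,r^{-2\mu}\in[0,\infty],\qquad\vartheta=x_0/|x|\in[-1,1]\quad(x_0=\operatorname{Re}x).
\]
Both $\sigma$ and $\vartheta$ are invariant, $\vartheta$ being defined where $x\ne0$. The function $\sigma$ measures the distance from the compact submanifold $\Sigma=\{y=0\}=\{\sigma=0\}$; the sets $\{\sigma\le c\}$ and $\{\sigma\ge c\}$ are compact in $M$, and a smooth function of $\sigma$ that is constant for large $\sigma$ is smooth on $M$.

The operators $\Delta_x,\nabla_x,\Delta_y$ are Euclidean on $\mathbb H=\mathbb R^4$, and $\Delta_S,\nabla_S$ refer to the unit sphere $S^3\ni x/|x|$. For $k=k(\vartheta)$, and for $k$ any function on $S^3$, respectively,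
\begin{equation}\label{eq:sphere}
\Delta_Sk=(1-\vartheta^2)k''-3\vartheta k',\quad|\nabla_Sk|^2=(1-\vartheta^2)k'^2;\qquad\Delta_x(r^dk)=r^{d-2}\big(d(d+2)k+\Delta_Sk\big).
\end{equation}

An $I,J,K$-invariant symmetric form $h$ on $\mathbb H^2$ is described like a Hermitian $2\times2$ matrix. It is represented by a symmetric endomorphism commuting with $I,J,K$, so it is invariant under left multiplication by all unit quaternions. Let $A_h$ and $V_h$ be its values on unit vectors of $\mathbb H\times0$ and $0\times\mathbb H$, define $\mathbf c_h\in\mathbb H$ by $h((1,0),(0,\zeta))=\langle\mathbf c_h,\zeta\rangle$, and put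
\[
D(h)=A_hV_h-|\mathbf c_h|^2,\qquad D(h,k)=A_hV_k+V_hA_k-2\langle\mathbf c_h,\mathbf c_k\rangle ,
\]
so that $D(h+tk)=D(h)+tD(h,k)+t^2D(k)$.

\begin{lemma}\label{lem:forms}
We have $\det_{\mathbb R}h=D(h)^4$. Moreover $h>0$ if and only if $A_h>0$ and $D(h)>0$; if $V_h>0$ and $D(h)\ge0$, then $h\ge0$; and $0<h\le k$ implies $D(h)\le D(k)$.
\end{lemma}

\begin{proof}
For unit $q$ we have $h((q,0),(0,\zeta))=\langle\mathbf c_h,\bar q\zeta\rangle=\langle q\mathbf c_h,\zeta\rangle$. So the off-diagonal block $C$ of $h$ satisfies $C^TC=CC^T=|\mathbf c_h|^2\,\mathrm{id}$, while the diagonal blocks are $A_h\,\mathrm{id}$ and $V_h\,\mathrm{id}$. Completing the square in either block (the complementary block becomes $D(h)/A_h$ or $D(h)/V_h$ times the identity) gives the first three claims, the first one for $A_h\ne0$ and then by continuity. The last claim is the monotonicity of the determinant on positive forms.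
\end{proof}

For a function $u$ let $H(u)=\sum_a\nabla^2u(I_a\cdot,I_a\cdot)$, so that $h_\phi=H(u)$ for $u=\phi/4$. Given a metric $g$, put $U(u)=g+H(u)$ and $\mathcal M[u]=D(U(u))$. By \eqref{eq:real} and Lemma~\ref{lem:forms} the equation on $M$ is
\begin{equation}\label{eq:D}
U(u)>0,\qquad\mathcal M[u]=e^bF,\qquad F:=e^fD(g).
\end{equation}
We write $A_u,V_u,\mathbf c_u$ for the entries of $H(u)$. For functions of $(x,s)$, $s>0$,
\begin{equation}\label{eq:entries}
A_\Phi=\Delta_x\Phi,\qquad V_\Phi=\Delta_y\Phi=4s\Phi_{ss}+8\Phi_s,\qquad\langle\mathbf c_\Phi,\mathbf c_\Psi\rangle=4s\,\nabla_x\Phi_s\cdot\nabla_x\Psi_s .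
\end{equation}
For the last formula let $(i_a)=(1,i,j,k)$. Then $\nabla^2\Phi((i_a,0),(0,i_a\zeta))=2\partial_a\Phi_s\langle y,i_a\zeta\rangle$, so $\mathbf c_\Phi=2\sum_a\partial_a\Phi_s\,\overline{i_a}y$, and $\langle\overline{i_a}y,\overline{i_b}y\rangle=s\delta_{ab}$.

If $h$ is a $\gamma$-invariant field of forms, then $A_h$, $V_h$, $D(h)$ have weights $-2$, $-2\mu$, $-2-2\mu$. Where $x\ne0$ we remove the weights by setting
\[
\widehat A=r^2A,\qquad\widehat V=r^{2\mu}V,\qquad\widehat D=r^{2+2\mu}D ,
\]
and a hat on $F$, $\mathcal M$ or $D(\cdot,\cdot)$ also means multiplication by $r^{2+2\mu}$. Hatted quantities are functions on $M\cap\{x\neq0\}$.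

\begin{example}\label{ex:sigma}
For $\Phi=\sigma=r^{-2\mu}s$, formulas \eqref{eq:sphere} and \eqref{eq:entries} give $\widehat A_\sigma=4\mu(\mu-1)\sigma$, $\widehat V_\sigma=8$ and $\widehat D(H\sigma)=32\mu(\mu-1)\sigma-16\mu^2\sigma=16\mu(\mu-2)\sigma$. So $H(\sigma)>0$ for $0<\sigma<\infty$, while on $\Sigma$ it vanishes in the $x$-directions. No function does better on all of $\Sigma$: at a maximum point of $u|_\Sigma$ we have $A_u=\Delta_xu\le0$. For a function $\eta$ on $S^3$, $H(\eta)=r^{-2}(\Delta_S\eta)|dx|^2$.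
\end{example}

All comparison arguments rest on the following observation.

\begin{lemma}[Touching]\label{lem:touch}
Let $U(u)>0$ and let $\psi$ be smooth near $z$. If $u-\psi$ has a local maximum at $z$, then $U(u)\le U(\psi)$ and $0<\mathcal M[u]\le\mathcal M[\psi]$ at $z$. If $u-\psi$ has a local minimum at $z$ and $U(\psi)>0$ at $z$, then $\mathcal M[u]\ge\mathcal M[\psi]$ at $z$.
\end{lemma}

\begin{proof}
The form $\nabla^2(u-\psi)$ is semidefinite at $z$, hence so is $H(u-\psi)$; apply Lemma~\ref{lem:forms}.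
\end{proof}

\section{A partial Legendre transform and the model case}\label{sec:legendre}

On $\{\sigma\le1\}$ our metric will be $g=\alpha r^{-2}|dx|^2+H(\sigma)$ with a small $\alpha>0$; by Example~\ref{ex:sigma} the first term is needed for positivity on $\Sigma$. For an invariant $u$ put $\Phi=u+\sigma$. Then $U(u)=\alpha r^{-2}|dx|^2+H(\Phi)$, and by \eqref{eq:entries} the equation takes the form
\begin{equation}\label{eq:reduced}
(\alpha r^{-2}+\Delta_x\Phi)\,V-4s|\nabla_x\Phi_s|^2=\mathcal F,\qquad V=\Delta_y\Phi>0\qquad\text{on }\{\sigma\le1\}.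
\end{equation}
The radial harmonic function on $\mathbb R^4\setminus0$ is $T=|y|^{-2}=1/s$, and in this variable $V=4T^3\Phi_{TT}$. So $V>0$ says that $\Phi$ is convex in $T$, and we may take the Legendre transform in $T$ alone. The dual variable is $\tau=-\Phi_T=s^2\Phi_s$. The gain is that the nonlinear combination $\Delta_x\Phi-4s|\nabla_x\Phi_s|^2/V$ becomes the Laplacian of the transform. In this section and the next, constants $c,C>0$ may depend on $\Phi$ and $\mathcal F$.

\begin{lemma}\label{lem:legendre}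
Let $\alpha\in\mathbb R$, let $\Phi$ be a smooth invariant function near $\{\sigma\le1\}$ with $V=\Delta_y\Phi>0$ on $\{\sigma\le1\}$, and let $\mathcal F$ be the left side of \eqref{eq:reduced}. Put $\tau=s^2\Phi_s$, let $P=\tau r^{-2\mu}=\sigma^2\Phi_\sigma$, which is invariant, and let $P_1(x)$ be the value of $P$ at $\sigma=1$.
\begin{enumerate}
\item[(a)] For fixed $x\ne0$, $P$ is a strictly increasing function of $\sigma$ that maps $(0,1)$ onto $(0,P_1(x))$. The inverse function $s=S(x,\tau)$ is smooth on the open set $\mathcal W=\{(x,\tau):0<P<P_1(x)\}$. The function $T=1/S$ satisfies $T>r^{-2\mu}$ and has weight $-2\mu$ under $(x,\tau)\mapsto(2x,2^{2\mu}\tau)$.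
\item[(b)] $P_1\ge c$, and $cP^{-1/2}\le r^{2\mu}T\le CP^{-1/2}$ on $\mathcal W$.
\item[(c)] With $\mathcal G(x,s)=\frac14\int_0^s\mathcal F(x,s')\,s'\,ds'$ we have $\Delta_xT=\partial_\tau^2\big[\mathcal G(x,S(x,\tau))\big]$ on $\mathcal W$.
\end{enumerate}
\end{lemma}

\begin{proof}
By invariance $\Phi$ is a smooth function of $(x,s)$ for $s>0$. We have $\tau_s=2s\Phi_s+s^2\Phi_{ss}=\frac s4V>0$, and $\tau=\frac12|y|^3\partial_{|y|}\Phi\to0$ as $s\to0$ because $\Phi$ is smooth across $\Sigma$. This gives (a), as $T=r^{-2\mu}/\sigma$. It also gives $P=\frac14\int_0^\sigma\sigma'\widehat V\,d\sigma'$. The function $\widehat V$ is continuous and positive on the compact set $\{\sigma\le1\}\subset M$, so $c\sigma^2\le P\le C\sigma^2$ there, which is (b).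

For (c) let $\Phi^*(x,\tau)=\Phi(x,S)+\tau/S$. Since $\Phi_s(x,S)=\tau/S^2$, the terms with derivatives of $S$ cancel in the first derivatives of $\Phi^*$, so $\partial_\tau\Phi^*=T$ and $\nabla_x\Phi^*=(\nabla_x\Phi)(x,S)$. Differentiating $S^2\Phi_s(x,S)=\tau$ in $x$ gives $\nabla_xS=-4s\nabla_x\Phi_s/V$, and differentiating in $\tau$ gives $S_\tau=4/(SV)$. Therefore
\[
\Delta_x\Phi^*=\Delta_x\Phi-\frac{4s|\nabla_x\Phi_s|^2}V=\frac{\mathcal F}V-\alpha r^{-2}=\tfrac14\mathcal F(x,S)\,SS_\tau-\alpha r^{-2}=\partial_\tau[\mathcal G(x,S)]-\alpha r^{-2}.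
\]
Differentiate in $\tau$; the term with $\alpha$ drops out.
\end{proof}

For fixed $\tau$ we have $P=\tau r^{-2\mu}$, so approaching $\Sigma$ means letting $r\to\infty$, and (b) says that $T$ decays like $r^{-2\mu}P^{-1/2}=\tau^{-1/2}r^{-\mu}$. This is where smoothness across $\Sigma$ and the anisotropy of $\gamma$ enter. To see that a positive harmonic function in the cone $\{\vartheta>\frac34\}$ decays more slowly, we need a subharmonic function that vanishes on the boundary of the cone. The profile $\vartheta-\frac34$ alone fails near the boundary, where $\Delta_S\vartheta=-3\vartheta$ is negative and the profile itself is small; a correction with unbounded second derivative repairs this and leaves a surplus that we need in Section~\ref{sec:obstruction}.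

\begin{lemma}\label{lem:kappa}
For $\frac34<\vartheta\le1$ let $v=\vartheta-\frac34$ and $\kappa=v+v^{3/2}$. Then $0<\kappa\le\frac38$ and
\[
\Delta_x(r^{-200}\kappa)=r^{-202}\big(39600\,\kappa+\Delta_S\kappa\big)\ge\tfrac15\,r^{-202}\kappa^{-1/2}.
\]
\end{lemma}

\begin{proof}
The identity is \eqref{eq:sphere} with $200\cdot198=39600$, and $\Delta_S\kappa=\frac34v^{-1/2}(1-\vartheta^2)-3\vartheta(1+\frac32v^{1/2})$. As $\kappa\ge v$, it suffices to bound $39600\kappa+\Delta_S\kappa$ below by $\frac15v^{-1/2}$. If $v\le\frac1{900}$, then $\vartheta\le0.752$, so $\frac34(1-\vartheta^2)\ge0.32$ and $3\vartheta(1+\frac32v^{1/2})\le3\cdot0.752\cdot1.05\le2.4\le0.08\,v^{-1/2}$; hence $\Delta_S\kappa\ge0.24\,v^{-1/2}$. If $\frac1{900}\le v\le\frac14$, then $39600\kappa+\Delta_S\kappa\ge44-3\cdot\frac74\ge38$, while $\frac15v^{-1/2}\le6$.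
\end{proof}

\begin{proposition}[Model case]\label{prop:model}
There is no $\Phi$ as in Lemma~\ref{lem:legendre} with $\mathcal F=0$ on $\{\vartheta\ge\frac34,\ \sigma\le1\}$.
\end{proposition}

\begin{proof}
Suppose there is one. Fix $\tau=1$, choose $r_0$ with $r_0^{-2\mu}<\min P_1$, and let $\mathcal K=\{x:\vartheta>\frac34,\ r>r_0\}$. The function $T(\cdot,1)$ is positive and continuous on $\overline{\mathcal K}$, it exceeds $r_0^{-2\mu}$ on $\{r=r_0\}$, and it is harmonic in $\mathcal K$ by Lemma~\ref{lem:legendre}(c). The function $T_1=r_0^{-2\mu}(r/r_0)^{-200}\kappa$ is subharmonic in $\mathcal K$, vanishes for $\vartheta=\frac34$, is less than $r_0^{-2\mu}$ on $\{r=r_0\}$ and tends to $0$ at infinity. So $T_1-T$ is subharmonic, negative on $\partial\mathcal K$, and has $\limsup\le0$ at infinity. By the maximum principle $T\ge T_1$. On the ray $\vartheta=1$ this gives $cr^{-200}\le T\le Cr^{-\mu}$ by Lemma~\ref{lem:legendre}(b), which is false for large $r$ because $\mu>200$.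
\end{proof}

\section{The local obstruction}\label{sec:obstruction}

In the true equation $\mathcal F=e^bF$ is positive. It can be made small over the cone, but smallness has to be measured against the size of $\Phi$, since replacing $(\Phi,\alpha)$ by $(\lambda\Phi,\lambda\alpha)$ multiplies $\mathcal F$ by $\lambda^2$. The following statement has this homogeneity.

\begin{proposition}\label{prop:obstruction}
Let $P_*>0$, $\alpha\in\mathbb R$, and let $\mathcal F$ be a positive smooth function on $\{x\ne0\}$ such that $\widehat{\mathcal F}$ is invariant and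
\begin{enumerate}
\item[(H1)] $\mathcal F_s\le0$ on $\{0<\sigma<1\}$;
\item[(H2)] $\widehat{\mathcal F}\le\frac1{10}P_*^2$ on $\{\vartheta\ge\frac34,\ \sigma\le1\}$.
\end{enumerate}
Then no smooth invariant function $\Phi$ near $\{\sigma\le1\}$ satisfies \eqref{eq:reduced} together with
\begin{enumerate}
\item[(H3)] $\Phi|_{\sigma=1}-\Phi|_{\sigma=1/2}\ge2P_*$ for every $x\ne0$.
\end{enumerate}
\end{proposition}

Suppose that $\Phi$ exists, and use the notation of Lemma~\ref{lem:legendre}. By (H3) and the mean value theorem $\Phi_\sigma\ge4P_*$ at some $\sigma\in(\frac12,1)$, so $P=\sigma^2\Phi_\sigma\ge P_*$ there and $P_1(x)>P_*$ for all $x$. Hence $\mathcal W\supset\{0<P\le P_*\}$. This is the only use of (H3). Put $\Gamma(x,T)=\mathcal G(x,1/T)$ for $T>0$; it is positive and strictly decreasing in $T$. For positive functions $\tilde T(x,\tau)$ let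
\[
\mathcal N(\tilde T)=\Delta_x\tilde T-\partial_\tau^2[\Gamma(x,\tilde T)],
\]
so that $\mathcal N(T)=0$. With $\tilde S=1/\tilde T$ we have $\partial_\tau^2[\Gamma(x,\tilde T)]=\frac14[\mathcal F_s\tilde S\tilde S_\tau^2+\mathcal F(\tilde S\tilde S_\tau)_\tau]$, where $\mathcal F$ and $\mathcal F_s$ are evaluated at $(x,\tilde S)$. If $\tilde T=c(x)\tau^{-e}$, then $(\tilde S\tilde S_\tau)_\tau=e(2e-1)\tilde S^2\tau^{-2}$, and (H1) lets us discard the term with $\mathcal F_s$:
\begin{equation}\label{eq:power}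
\partial_\tau^2[\Gamma(x,\tilde T)]\le\tfrac14e(2e-1)\,\mathcal F(x,1/\tilde T)\,\tilde T^{-2}\tau^{-2}\qquad\text{at points where }\tilde T>r^{-2\mu}.
\end{equation}

The analogue of the barrier in Proposition~\ref{prop:model}, for all $\tau$ at once, is
\[
T_1=\tfrac12\kappa\,r^{-2\mu}(P_*/P)^{19/20}=\tfrac12P_*^{19/20}\,r^{-200}\kappa\,\tau^{-19/20}\qquad\text{on }\mathcal D=\{\vartheta>\tfrac34,\ 0<P<P_*\},
\]
where we used $2\mu\cdot\frac1{20}=200$. Two difficulties arise. Near $\vartheta=\frac34$ the function $T_1$ is small and the error term $\mathcal FT_1^{-2}\tau^{-2}$ in \eqref{eq:power} is large; Steps 1 and 2 show that $T_1$ is still a subsolution on the set where it exceeds $T$. And the slices $\tau=\mathrm{const}$ are now coupled, so the boundary $\tau\to0$ matters, where $T/T_1\to0$ by Lemma~\ref{lem:legendre}(b) and no touching argument can start; Step 3 replaces it by a duality argument.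

\medskip\noindent\textbf{Step 1: a crude lower bound.} \emph{$T\ge T_0:=r^{-2\mu}(P_*/P)^{2/5}$ on $\{0<P\le P_*\}$.}

The quotient $T/T_0$ has weight $0$, exceeds $1$ for $P=P_*$, and tends to $\infty$ uniformly as $P\to0$ by Lemma~\ref{lem:legendre}(b), because $\frac25<\frac12$. Suppose that $\lambda=\inf T/T_0<1$. The sets $\{a\le P\le P_*\}$ are compact modulo $\gamma$, so $\lambda>0$ and it is attained at a point with $0<P<P_*$. There $T-\lambda T_0$ has a local minimum $0$, and since $\Gamma$ is decreasing in $T$, the function $\Gamma(x,T)-\Gamma(x,\lambda T_0)$ has a local maximum $0$. Hence $0=\mathcal N(T)\ge\mathcal N(\lambda T_0)$ at this point. But $T_0$ is a constant times $r^{-2400}\tau^{-2/5}$, so $\Delta_xT_0>0$ by \eqref{eq:sphere}; and $\lambda T_0=T>r^{-2\mu}$ at the point, so \eqref{eq:power} with $e=\frac25$ gives $\partial_\tau^2[\Gamma(x,\lambda T_0)]<0$. Thus $\mathcal N(\lambda T_0)>0$, a contradiction.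

\medskip\noindent\textbf{Step 2: $T_1$ is a subsolution where it matters.} \emph{Let $\mathcal O=\{T_1>T\}\subset\mathcal D$. Then}
\begin{equation}\label{eq:O}
P<\tfrac12P_*,\qquad(P/P_*)^{11/20}<\tfrac12\kappa,\qquad\mathcal N(T_1)>0\qquad\text{on }\mathcal O .
\end{equation}

For $P\ge\frac12P_*$ we have $r^{2\mu}T_1\le\frac12\cdot\frac38\cdot2<1<r^{2\mu}T$, which gives the first claim. On $\mathcal O$, Step 1 gives $T_1>T_0$, which is the second claim. Also $T_1>T>r^{-2\mu}$ on $\mathcal O$, so \eqref{eq:power} applies with $e=\frac{19}{20}$, $0<e(2e-1)<1$, and $\mathcal F$ is evaluated at a point with $\vartheta>\frac34$, $\sigma<1$. By (H2), $\tau=r^{2\mu}P$ and Lemma~\ref{lem:kappa},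
\[
\mathcal N(T_1)\ge\tfrac15r^{-2}\kappa^{-3/2}T_1-\tfrac1{40}\,r^{-2-6\mu}(P_*/P)^2\,T_1^{-2}.
\]
Multiply by $40\,r^{2+6\mu}T_1^2(P/P_*)^{57/20}$ and insert $T_1^3=\frac18\kappa^3r^{-6\mu}(P_*/P)^{57/20}$. The right side becomes $\kappa^{3/2}-(P/P_*)^{17/20}$, and this is positive: $(P/P_*)^{17/20}<(\kappa/2)^{17/11}<\kappa^{3/2}$, since $\frac{17}{11}>\frac32$ and $\kappa<1$.

\medskip\noindent\textbf{Step 3: comparison by duality.} \emph{$\mathcal O$ is empty.}

Let $d=T_1-T$ and $q=\Gamma(x,T)-\Gamma(x,T_1)$. These functions are smooth on $\mathcal D$, they satisfy $\{d>0\}=\{q>0\}=\mathcal O$, and $\Delta_xd+\partial_\tau^2q=\mathcal N(T_1)-\mathcal N(T)>0$ on $\mathcal O$.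

\emph{Kato's inequality.} Fix a smooth nondecreasing $\Xi:\mathbb R\to[0,1]$ with $\Xi=0$ on $(-\infty,1]$ and $\Xi=1$ on $[2,\infty)$. For a smooth function $k$ and $L=\Delta_x$ or $L=\partial_\tau^2$ we have $Lk^+\ge1_{\{k>0\}}Lk$ in the sense of distributions. Indeed $\beta_n(t)=\int_0^t\Xi(nt')\,dt'$ is convex, so $L\beta_n(k)\ge\beta_n'(k)Lk$, and $\beta_n(k)\to k^+$ uniformly, $\beta_n'(k)\to1_{\{k>0\}}$ boundedly. Since $d$ and $q$ are positive on the same set, we obtain
\begin{equation}\label{eq:kato}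
\int_{\mathcal D}\big(d^+\Delta_x\psi+q^+\partial_\tau^2\psi\big)\,dx\,d\tau\ge0\qquad\text{for }0\le\psi\in C_c^\infty(\mathcal D).
\end{equation}

\emph{The weight.} We have no control over the ratio $q/d$, so we want a positive test function $\omega$ with $\Delta_x\omega\le0$ and $\omega_{\tau\tau}<0$ separately. It should be homogeneous, of the weight that makes the integrals in \eqref{eq:kato} scale invariant. The function $\mathcal F$ has weight $-2-2\mu$ and $s$ has weight $2\mu$, so $\mathcal G$ satisfies $\mathcal G(2x,2^{2\mu}s)=2^{2\mu-2}\mathcal G(x,s)$ and $q$ has weight $2\mu-2$. Further $d$ has weight $-2\mu$ and $dx\,d\tau$ has weight $4+2\mu$. So if $\omega$ has weight $-2$, the measures $d^+\omega r^{-2}\,dx\,d\tau$ and $q^+\omega_{\tau\tau}\,dx\,d\tau$ are invariant under $(x,\tau)\mapsto(2x,2^{2\mu}\tau)$. We take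
\[
\omega=\tau^{e_1}x_0|x|^{-4},\qquad e_1=\tfrac1{2\mu},
\]
which has weight $1-3=-2$. It is positive on $\mathcal D$ and harmonic in $x$ (the function $x_0|x|^{-4}$ is a multiple of $\partial_0|x|^{-2}$), $\omega_{\tau\tau}=e_1(e_1-1)\tau^{-2}\omega<0$, and $r|\nabla_x\omega|\le C\omega$ because $x_0\ge\frac34r$. The function $|x|^{-2}$ also has weight $-2$, but it is not strictly concave in $\tau$ and does not vanish at $\tau=0$; both properties are used below.

\emph{Testing.} For $a>0$ small and $m\ge1$ let $\zeta_m(r)=\Xi(2r)(1-\Xi(2^{-m}r))$ and $\psi=\omega\,\Xi(P/a)\,\zeta_m$. The cutoff $\zeta_m$ equals $1$ on $[1,2^m]$, is supported in $[\frac12,2^{m+1}]$, and $r|\nabla_x\zeta_m|+r^2|\Delta_x\zeta_m|\le C$ uniformly in $m$. The support of $\psi$ is not compact in $\mathcal D$, but by \eqref{eq:O} the set $\mathcal O\cap\operatorname{supp}\psi$ lies in $\{a\le P\le\frac12P_*,\ \kappa\ge2(a/P_*)^{11/20},\ \frac12\le r\le2^{m+1}\}$, a compact subset of $\mathcal D$. Multiplying $\psi$ by a cutoff in $C_c^\infty(\mathcal D)$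 equal to $1$ near this set does not change the integrand of \eqref{eq:kato}, so \eqref{eq:kato} holds for $\psi$.

Fix $m$. For $\frac12\le r\le2^{m+1}$, with constants that may depend on $m$, we have $\omega\le CP^{e_1}$, $d^+\le T_1\le CP^{-19/20}$, and $q^+\le\mathcal G(x,S)\le CS^2\le CP$ by Lemma~\ref{lem:legendre}(b) and the boundedness of $\mathcal F$ on $\{\sigma\le1\}$. All derivatives of $\Xi(P/a)$ are supported in $\{a\le P\le2a\}$. Since $\nabla_xP=-2\mu Px/r^2$ and $\Delta_xP=4\mu(\mu-1)P/r^2$ at fixed $\tau$, the functions $\nabla_x\Xi(P/a)$ and $\Delta_x\Xi(P/a)$ are bounded independently of $a$, while each $\tau$-derivative of $\Xi(P/a)$ or of $\omega$ costs a factor $C/P$. So the terms of \eqref{eq:kato} that contain a derivative of $\Xi(P/a)$ are bounded by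
\[
C\int_a^{2a}\big(P^{-19/20+e_1}+P\cdot P^{e_1-2}\big)\,dP\longrightarrow0\qquad(a\to0),
\]
where $\frac{19}{20}<1$ and $e_1>0$ are used. As $\Delta_x\omega=0$, the remaining terms are
\[
\int d^+\,\Xi(P/a)\,\big(2\nabla_x\omega\cdot\nabla_x\zeta_m+\omega\Delta_x\zeta_m\big)\,dx\,d\tau+\int q^+\omega_{\tau\tau}\,\Xi(P/a)\,\zeta_m\,dx\,d\tau .
\]
Let $\mathcal J=\int_{1\le r<2}d^+\omega r^{-2}\,dx\,d\tau$ and $\mathcal I=\int_{1\le r<2}q^+\omega_{\tau\tau}\,dx\,d\tau\le0$. Both are finite, since the integrands are $O(P^{-19/20+e_1})$ and $O(P^{e_1-1})$. The first integrand above is supported in the two shells $r\in[\frac12,1]$ and $r\in[2^m,2^{m+1}]$ and is at most $C_0d^+\omega r^{-2}$ with $C_0$ independent of $m$ and $a$; by invariance the first integral is at most $2C_0\mathcal J$. The second integral tends, as $a\to0$, to $\int q^+\omega_{\tau\tau}\zeta_m\le m\mathcal I$, again by invariance and because the integrand is nonpositive. So $0\le2C_0\mathcal J+m\mathcal I$ for all $m$, hence $\mathcal I=0$. Since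 $\omega_{\tau\tau}<0$ and $q^+$ is continuous, $q^+=0$ for $1\le r<2$, and by invariance everywhere on $\mathcal D$.

\medskip\noindent\textbf{Step 4: the contradiction.} At $\vartheta=1$, Step 3 and Lemma~\ref{lem:legendre}(b) give $\frac3{16}(P_*/P)^{19/20}\le r^{2\mu}T\le CP^{-1/2}$ for all small $P$, which is false. This proves Proposition~\ref{prop:obstruction}.

\begin{remark}
With exponents $\beta<\frac12$ in $T_0$ and $e<1$ in $T_1$, the last inequality of Step 2 needs $(3e-2)/(e-\beta)\ge\frac32$, that is $e\ge\frac43-\beta>\frac56$. So $e$ must be fairly close to $1$, while $T_1$ decays like $r^{-2\mu(1-e)}$ and Lemma~\ref{lem:kappa} is proved for the exponent $200$. This is why $\mu$ is taken large.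
\end{remark}

\section{A singular solution and two directions of perturbation}\label{sec:singular}

It remains to construct $g$ and $F$ on $M$ such that every solution satisfies (H1)--(H3). Hypotheses (H1) and (H2) concern $F$ and $b$, but (H3) concerns the unknown solution, with $P_*$ fixed while $F$ becomes small over the cone. We obtain it by forcing the solution to be close to an explicit function $\Phi_0$. The model case tells us what $\Phi_0$ looks like. For $\Phi_0=W(x)^{1+p}s^p$ we have $\tau=pW^{1+p}s^{1+p}$, so $T=W\cdot(p/\tau)^{1/(1+p)}$, which is harmonic in $x$ wherever $W$ is; the price is the singularity $|y|^{2p}$ along $\Sigma$. In this section $\Delta,\nabla$ are taken in $x$.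

\begin{lemma}\label{lem:powers}
Let $W>0$ and $m$ be smooth functions of $x$, let $p,j>0$, and put $\Phi=W^{1+p}s^p$, $\psi=ms^j$. Then $V_\Phi=4p(1+p)W^{1+p}s^{p-1}$, $A_\Phi=(1+p)s^p[W^p\Delta W+pW^{p-1}|\nabla W|^2]$, and
\begin{align}
D(H\Phi)&=4p(1+p)^2W^{1+2p}\,\Delta W\,s^{2p-1},\label{eq:DPhi}\\
D(H\Phi,H\psi)&=4(1+p)W^ps^{p+j-1}\Big\{j(j+1)\big[\Delta W+\tfrac pW|\nabla W|^2\big]m+pW\Delta m-2pj\nabla W\cdot\nabla m\Big\}.\label{eq:mixed}
\end{align}
If $m=W^j\ell$, the braces in \eqref{eq:mixed} equal $W^j\{pW\Delta\ell+j(1+j+p)\ell\Delta W\}$.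
\end{lemma}

\begin{proof}
By \eqref{eq:entries}, $A_\psi=s^j\Delta m$, $V_\psi=4j(j+1)ms^{j-1}$, $\nabla\psi_s=js^{j-1}\nabla m$, and $\nabla\Phi_s=p(1+p)s^{p-1}W^p\nabla W$. This gives $A_\Phi$, $V_\Phi$ and \eqref{eq:mixed}. In $A_\Phi V_\Phi-|\mathbf c_\Phi|^2$ the term $4p^2(1+p)^2W^{2p}|\nabla W|^2s^{2p-1}$ occurs once with each sign, which gives \eqref{eq:DPhi}. For $m=W^j\ell$ insert
\begin{align*}
\Delta m&=W^j\Delta\ell+2jW^{j-1}\nabla W\cdot\nabla\ell+j\ell W^{j-1}\Delta W+j(j-1)\ell W^{j-2}|\nabla W|^2,\\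
\nabla W\cdot\nabla m&=W^j\nabla W\cdot\nabla\ell+j\ell W^{j-1}|\nabla W|^2 .
\end{align*}
The terms with $\nabla W\cdot\nabla\ell$ cancel, and the coefficient of $\ell W^{j-1}|\nabla W|^2$ is $pj(j+1)+pj(j-1)-2pj^2=0$.
\end{proof}

We need $W$ positive and subharmonic on $\mathbb R^4\setminus0$, so that $H\Phi_0\ge0$, and harmonic on the cone. The function $x_0|x|^{-4}=r^{-3}\vartheta$ is harmonic but changes sign, so we truncate it from below. Let $\chi(\vartheta)$ be the convolution of $\max(\vartheta,\frac12)$ with a smooth even probability kernel supported in $[-\frac14,\frac14]$. Then $\chi$ is smooth and convex, $\frac12\le\chi\le1$ on $[-1,1]$, $0\le\chi'\le1$, $\chi=\frac12$ for $\vartheta\le\frac14$ and $\chi=\vartheta$ for $\vartheta\ge\frac34$. Put $W=r^{-3}\chi(\vartheta)$. By \eqref{eq:sphere},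
\[
r^5\Delta W=3\chi+\Delta_S\chi=3(\chi-\vartheta\chi')+(1-\vartheta^2)\chi''\ge0 ,
\]
with equality for $\vartheta\ge\frac34$. Indeed $\chi-\vartheta\chi'$ equals $\frac12$ for $\vartheta\le\frac14$, has derivative $-\vartheta\chi''\le0$ for $\vartheta\ge\frac14$, and vanishes for $\vartheta\ge\frac34$. Put $E=|\nabla_S\chi|^2/\chi^2$, so that $r^2|\nabla W|^2/W^2=9+E$. We have $E=0$ for $\vartheta\le\frac14$ and $E\le\frac{15}{16}\cdot4=\frac{15}4$, so its mean over $S^3$ satisfies $\bar E\le\frac{15}8$.

Invariance under $\gamma$ fixes the exponent: with $p=\frac3{2\mu-3}$ we have $3(1+p)=2\mu p$ and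
\[
\Phi_0=W^{1+p}s^p=\chi^{1+p}\sigma^p .
\]
By Lemmas~\ref{lem:powers} and~\ref{lem:forms}, $H\Phi_0\ge0$ for $0<\sigma<\infty$ and
\begin{equation}\label{eq:Phi0}
\widehat V_{\Phi_0}=4p(1+p)\chi^{1+p}\sigma^{p-1},\qquad\widehat D(H\Phi_0)=d_0(\vartheta)\sigma^{2p-1},\qquad d_0\ge0,\quad d_0=0\ \text{ for }\vartheta\ge\tfrac34,
\end{equation}
where $d_0=4p(1+p)^2\chi^{1+2p}(3\chi+\Delta_S\chi)$.

Barriers are obtained by perturbing $\Phi_0$ in a direction $w_-$ that raises $D$ and in a direction $w_+$ that lowers it; the sign names the barrier, lower or upper, that the function will enter. Both are multiples of $\sigma^j$ with $j<p$, so that a small multiple dominates $\Phi_0$ near $\Sigma$, where the data will be truncated.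

\begin{lemma}\label{lem:wminus}
Let $j_-=\frac56p$ and $w_-=\chi^{j_-}\sigma^{j_-}$. For $0<\sigma<\infty$ we have $Hw_->0$ and $\widehat D(H\Phi_0,Hw_-)\ge c\,\sigma^{p+j_--1}$.
\end{lemma}

\begin{proof}
Write $j=j_-=\frac5{2(2\mu-3)}$. Then $3j+\frac52=2\mu j$, so $w_-=W^j\ell s^j$ with $\ell=r^{-5/2}$ and $\Delta\ell=\frac54r^{-9/2}$. By Lemma~\ref{lem:powers} and $\Delta W\ge0$, $D(H\Phi_0,Hw_-)\ge5p(1+p)W^{1+p+j}r^{-9/2}s^{p+j-1}$; after multiplication by $r^{2+2\mu}$ the right side is $5p(1+p)\chi^{1+p+j}\sigma^{p+j-1}$.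

Next write $w_-=W_1^{1+j}s^j$ with $(1+j)\log W_1=-\frac52\log r+j\log W$. We have $r^2\Delta\log r=2$ and $r^2\Delta\log W\ge-r^2|\nabla W|^2/W^2\ge-12.75$, so $r^2\Delta\log W_1\ge-5-12.75j$. The radial derivative of $\log W_1$ is $-\frac{5/2+3j}{1+j}\frac1r$, of modulus at least $\frac5{2r}$. Hence
\[
r^2\frac{\Delta W_1}{W_1}=r^2\big(\Delta\log W_1+|\nabla\log W_1|^2\big)\ge\tfrac54-12.75j>0 ,
\]
as $j<10^{-3}$. Lemma~\ref{lem:powers} with $(W_1,j)$ in place of $(W,p)$ gives $A_{w_-}>0$ and $D(Hw_-)>0$.
\end{proof}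

\begin{lemma}\label{lem:wplus}
There are $j_+\in(0,p)$ and a positive smooth function $k_+$ on $S^3$ such that $w_+=k_+\sigma^{j_+}$ satisfies, for $0<\sigma<\infty$,
\[
\widehat D(H\Phi_0,Hw_+)\le-c\sigma^{p+j_+-1},\quad\widehat A_{w_+}\le-c\sigma^{j_+},\quad0<\widehat V_{w_+}\le C\sigma^{j_+-1},\quad\widehat D(Hw_+)\le-c\sigma^{2j_+-1}.
\]
\end{lemma}

\begin{proof}
We expand \eqref{eq:mixed} for small $j$. Let
\[
\mathsf h=r^2\Big(\frac{\Delta W}{pW}+\frac{|\nabla W|^2}{W^2}\Big)=\frac1p\Big(3+\frac{\Delta_S\chi}\chi\Big)+9+E\ \ge0 ,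
\]
a smooth function on $S^3$. Let $m=r^{-2\mu j}(1+jm_1)$ with $m_1$ smooth on $S^3$, so that $ms^j=(1+jm_1)\sigma^j$. The braces in \eqref{eq:mixed}, divided by $pWmr^{-2}$, equal $j(j+1)\mathsf h+r^2\frac{\Delta m}m-2jr^2\frac{\nabla W\cdot\nabla m}{Wm}$, where
\[
\frac{r^2\Delta m}m=-4\mu j+4\mu^2j^2+\frac{j\Delta_Sm_1}{1+jm_1},\qquad\frac{r^2\nabla W\cdot\nabla m}{Wm}=6\mu j+\frac{j\nabla_S\chi\cdot\nabla_Sm_1}{\chi(1+jm_1)} .
\]
So the quotient is $j[\mathsf h-4\mu+\Delta_Sm_1]+O(j^2)$, uniformly on $S^3$. We have no pointwise bound $\mathsf h<4\mu$ at hand, but $m_1$ allows us to replace $\mathsf h$ by its mean $\bar{\mathsf h}$: choose $m_1$ with $\Delta_Sm_1=\bar{\mathsf h}-\mathsf h$, which is possible because the right side has mean zero. Integration by parts gives $\int_{S^3}\Delta_S\chi/\chi=\int_{S^3}E$, and $\frac1p=\frac{2\mu-3}3$, so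
\[
\bar{\mathsf h}=2\mu+6+\tfrac{2\mu}3\bar E\le4000+6+2500=6506<8000=4\mu .
\]
The quotient is now $j[\bar{\mathsf h}-4\mu]+O(j^2)$, and $r^2\Delta m/m=j[\bar{\mathsf h}-4\mu-\mathsf h]+O(j^2)\le j[\bar{\mathsf h}-4\mu]+O(j^2)$. Fix $j=j_+\in(0,p)$ so small that $k_+=1+jm_1>0$ and both quantities are negative on $S^3$. Then $\widehat D(H\Phi_0,Hw_+)$ is $4p(1+p)\chi^{1+p}k_+\sigma^{p+j-1}$ times the quotient, $\widehat A_{w_+}=k_+\sigma^jr^2\Delta m/m$, $\widehat V_{w_+}=4j(j+1)k_+\sigma^{j-1}$, and $\widehat D(Hw_+)\le\widehat A_{w_+}\widehat V_{w_+}$.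
\end{proof}

\section{The metric, the barriers and the right side}\label{sec:data}

Let $\varepsilon\in(0,\frac1{10})$ be a parameter, fixed at the very end, and $\alpha=\varepsilon^2$. From now on $c,C$ and all named constants are positive and independent of $\varepsilon$ and of any solution; named constants are fixed in the order of their appearance. ``For small $\varepsilon$'' means for $\varepsilon$ below a threshold that depends only on such constants. We first define $g$, then barriers that depend only on $g$, and last the function $F$, which is adapted to the barriers.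

\subsection{The metric}
We want $\varphi_0\approx\Phi_0-\sigma$ near $\Sigma$ to extend to a function on $M$ with $U(\varphi_0)>0$ off $\Sigma$. Since we are free to choose $g$, we cut $\varphi_0$ off and put the error into the metric. Fix smooth functions $\xi_1,\xi_2,\xi_3$ of $\sigma$ with values in $[0,1]$ such that
\[
\xi_1=\begin{cases}1&\sigma\le2,\\0&\sigma\ge3,\end{cases}\qquad\xi_2=\begin{cases}1&\sigma\le\frac92,\\0&\sigma\ge5,\end{cases}\qquad\xi_3=\begin{cases}0&\sigma\le4,\\1&\sigma\ge\frac92.\end{cases}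
\]
Let $g_*=r^{-2}|dx|^2+Nr^{-2\mu}|dy|^2$. Then $\widehat D(g_*,Hw_+)=\widehat V_{w_+}+N\widehat A_{w_+}$, and by Lemma~\ref{lem:wplus} we fix $N$ so large that this is negative for $1\le\sigma\le5$; thus adding $g_*$ to the metric keeps $w_+$ a decreasing direction. Also $D(g_*,Hw_-)=A_{g_*}V_{w_-}+V_{g_*}A_{w_-}>0$. The form $G=H(\sigma)+H((1-\xi_1)(\Phi_0-\sigma))$ is smooth for $\sigma<\infty$ and equals $H(\sigma)$ for $\sigma\le2$. Fix $\Theta_0$ with $G+\Theta_0g_*\ge g_*$ on the compact set $\{2\le\sigma\le5\}$, and a smooth function $\Theta(\sigma)\in[0,\Theta_0]$ with $\Theta=0$ for $\sigma\le1$ and $\Theta=\Theta_0$ for $\sigma\ge2$. Let $g_\#$ be an $Sp(1)$-invariant hyperhermitian metric on $M$: take any Riemannian metric $g'$, form $\sum_ag'(I_a\cdot,I_a\cdot)$ and average over $Sp(1)$. Define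
\[
g=\xi_2\big(\alpha r^{-2}|dx|^2+G+\Theta g_*\big)+(1-\xi_2)\,g_\#,\qquad\varphi_0=\xi_1\cdot(\Phi_0-\sigma).
\]
For $0<\sigma\le2$ we have $g\ge H(\sigma)>0$; on $\Sigma$, $\widehat A_g=\alpha$, $\widehat V_g=8$, $\mathbf c_g=0$; and for $\sigma\ge2$, $g\ge\xi_2g_*+(1-\xi_2)g_\#$. So $g$ is a smooth invariant hyperhermitian metric, and
\begin{equation}\label{eq:g}
g=\alpha r^{-2}|dx|^2+H(\sigma)\ \text{ on }\{\sigma\le1\},\qquad C^{-1}g_\#\le g\le Cg_\#\ \text{ on }\{\sigma\ge1\}.
\end{equation}
The function $\varphi_0$ is continuous on $M$, smooth off $\Sigma$, and zero on $\Sigma$ and on $\{\sigma\ge3\}$. Let $F_0=\mathcal M[\varphi_0]$ on $M\setminus\Sigma$. Since $G+H(\varphi_0)=H(\Phi_0)$,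
\begin{equation}\label{eq:U0}
U(\varphi_0)=\alpha r^{-2}|dx|^2+H\Phi_0+\Theta g_*\quad(0<\sigma\le\tfrac92),\qquad U(\varphi_0)=g,\ \ F_0=D(g)\quad(\sigma\ge3),
\end{equation}
and for $0<\sigma\le\frac92$, by \eqref{eq:Phi0},
\begin{equation}\label{eq:F0}
0<\widehat F_0=\alpha(\widehat V_{\Phi_0}+\Theta N)+\widehat D(H\Phi_0+\Theta g_*)\le C\big(\alpha\sigma^{p-1}+\sigma^{2p-1}+1_{\{\sigma\ge1\}}\big).
\end{equation}
In particular $U(\varphi_0)>0$ on $M\setminus\Sigma$. For $0<\sigma\le1$, $\widehat F_0=\alpha\widehat V_{\Phi_0}+d_0\sigma^{2p-1}$ is a function of $(\vartheta,\sigma)$, decreasing in $\sigma$ because $p<\frac12$. Thus $\varphi_0$ solves \eqref{eq:D} off $\Sigma$ with $b=0$ and the right side $F_0$, which over the cone is $O(\alpha\sigma^{p-1})$ but blows up at $\Sigma$.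

\subsection{Lower barriers}
For $t>0$ let $\psi^-_t=\varphi_0+t\xi_2w_-$, a continuous function on $M$, smooth off $\Sigma$.

\begin{lemma}\label{lem:lower}
There are constants $t_0,c_*,C_*$ such that for $0<t\le t_0$ we have $U(\psi_t^-)>0$ on $M\setminus\Sigma$ and
\begin{enumerate}
\item[(a)] $\widehat{\mathcal M}[\psi^-_t]\ge c_*t\,\varepsilon^{p+j_--1}$ for $0<\sigma\le4\varepsilon$;
\item[(b)] $\mathcal M[\psi^-_t]\ge(1+c_*t)F_0$ for $4\varepsilon\le\sigma\le\frac92$;
\item[(c)] $\mathcal M[\psi^-_t]\ge(1-C_*t)F_0$ for $\sigma\ge\frac92$.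
\end{enumerate}
Moreover, if $u$ is a smooth invariant function, then $u-\psi^-_t$ does not attain its minimum on $\Sigma$.
\end{lemma}

\begin{proof}
For $0<\sigma\le\frac92$ we have $U(\psi_t^-)=U(\varphi_0)+tHw_->0$ and
\[
\widehat{\mathcal M}[\psi_t^-]=\widehat F_0+t\big[\alpha\widehat V_{w_-}+\widehat D(H\Phi_0,Hw_-)+\Theta\widehat D(g_*,Hw_-)\big]+t^2\widehat D(Hw_-)\ge\widehat F_0+ct\sigma^{p+j_--1}
\]
by Lemma~\ref{lem:wminus}. This gives (a), since the exponent $p+j_--1$ is negative. For $4\varepsilon\le\sigma\le\frac92$ each term on the right of \eqref{eq:F0} is at most $C\sigma^{p+j_--1}$, because $\alpha=\varepsilon^2\le4\varepsilon\le(4\varepsilon)^{j_-}\le\sigma^{j_-}$ and $j_-<p$; this gives (b). For $\sigma\ge\frac92$, $U(\psi_t^-)=g+tH(\xi_2w_-)$ with a fixed smooth form $H(\xi_2w_-)\ge-Cg$, by \eqref{eq:g}. So $U(\psi^-_t)\ge(1-Ct)g>0$ for $t\le t_0:=\frac1{2C}$, and $\mathcal M[\psi_t^-]\ge(1-Ct)^2D(g)\ge(1-2Ct)F_0$. Finally, near $\Sigma$ we have $u-\psi_t^-=(u+\sigma)-\Phi_0-tw_-$. For fixed $x$,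 $u+\sigma$ is smooth and even in $y$, so it equals $u|_\Sigma+O(s)$, while $\Phi_0+tw_-\ge c(x)s^p$ with $c(x)>0$ and $p<1$. So $u-\psi_t^-$ takes values below $u(x,0)$ for small $s>0$.
\end{proof}

\subsection{Upper barriers}
The singularity that keeps minima off $\Sigma$ attracts the maxima of $u-\varphi_0-tw_+$ to $\Sigma$, and there the only information is $A_{U(u)}=\alpha r^{-2}+\Delta_xu>0$. A maximum of $u|_\Sigma-\alpha\eta$ is excluded at points where $\Delta_S\eta=-1$. This cannot hold on all of $S^3$, since $\Delta_S\eta$ has mean zero, so we concentrate the defect near the south pole $\vartheta=-1$, far from the cone. There we use a second, smooth barrier, which is a supersolution if $F$ is made large.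

Let $\rho\ge0$ be a smooth function of $\vartheta$, supported in $\{\vartheta<-\frac45\}$ and of mean $1$ on $S^3$, and let $\eta$ be smooth on $S^3$ with $\Delta_S\eta=\rho-1$. Let $\eta_2(\vartheta)\in[-1,1]$ be smooth, equal to $-1$ for $\vartheta\le-\frac34$ and to $1$ for $\vartheta\ge-\frac58$. For numbers $t_+,\beta>0$ put
\[
\psi_1=\varphi_0+\xi_2\,(t_+w_++\alpha\eta)\ \text{ on }M,\qquad\psi_2=\beta\,(\eta_2+\sigma/\varepsilon)-\sigma\ \text{ on }\mathcal R=\{\vartheta\le-\tfrac12,\ \sigma\le2\varepsilon\}.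
\]
The function $\psi_1$ is continuous, smooth off $\Sigma$, and equal to $\alpha\eta$ on $\Sigma$; $\psi_2$ is smooth, also across $\Sigma$.

\begin{lemma}\label{lem:upper}
There are constants $C_+$, $C_2\ge1$, $C_3$ such that for $t_+=C_+\varepsilon^{p-j_+}$, $\beta=2C_2\varepsilon^p$ and small $\varepsilon$:
\begin{enumerate}
\item[(a)] $\mathcal M[\psi_1]<0$ at points with $0<\sigma\le4\varepsilon$ where $\rho=0$ or $\sigma\ge\varepsilon/2$;
\item[(b)] $\mathcal M[\psi_1]<F_0$ for $4\varepsilon\le\sigma\le4$;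
\item[(c)] $\widehat{\mathcal M}[\psi_2]\le C_3\varepsilon^{2p-1}$ on $\mathcal R$;
\item[(d)] $\psi_2>\psi_1$ at points of $\mathcal R$ with $\vartheta\ge-\frac58$ or $\sigma\ge1.9\,\varepsilon$, and $\psi_2<\psi_1$ on $\{\vartheta\le-\frac34,\ \sigma\le\varepsilon/2\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $t=t_+$, $j=j_+$, $w=w_+$. By \eqref{eq:U0} and Example~\ref{ex:sigma}, $U(\psi_1)=\alpha\rho r^{-2}|dx|^2+H\Phi_0+\Theta g_*+tHw$ for $0<\sigma\le4$, so
\begin{multline*}
\widehat{\mathcal M}[\psi_1]=\alpha\rho\,(\widehat V_{\Phi_0}+t\widehat V_w+\Theta N)+\widehat D(H\Phi_0+\Theta g_*)\\+t\big[\widehat D(H\Phi_0,Hw)+\Theta\widehat D(g_*,Hw)\big]+t^2\widehat D(Hw).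
\end{multline*}
When $t\le1$ the first term is at most $C\alpha\rho\sigma^{-1}$. By Lemma~\ref{lem:wplus} and the choice of $N$, the third term is at most $-ct\sigma^{p+j-1}$ and the fourth at most $-ct^2\sigma^{2j-1}$.

(a) Here $\Theta=0$ and the first term is at most $C\alpha\varepsilon^{-1}=C\varepsilon$, so $\widehat{\mathcal M}[\psi_1]\le C\varepsilon+C\sigma^{2p-1}-ct^2\sigma^{2j-1}$. Now $t^2\sigma^{2j-1}=C_+^2(\varepsilon/\sigma)^{2(p-j)}\sigma^{2p-1}\ge C_+^24^{-2(p-j)}\sigma^{2p-1}$. Fix $C_+$ so large that the last two terms sum to at most $-\sigma^{2p-1}\le-(4\varepsilon)^{2p-1}$. For small $\varepsilon$ we have $t\le1$ and $C\varepsilon<(4\varepsilon)^{2p-1}$.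

(b) The second term is less than $\widehat F_0$ by \eqref{eq:F0}, so $\widehat{\mathcal M}[\psi_1]<\widehat F_0+\sigma^{-1}(C\alpha-ct\sigma^{p+j})$, and $t\sigma^{p+j}\ge C_+\varepsilon^{2p}$ dominates $\alpha=\varepsilon^2$ for small $\varepsilon$.

(d) For $\sigma\le2\varepsilon$, $\psi_1+\sigma=\Phi_0+tw+\alpha\eta$ lies between $-C\alpha$ and $(2\varepsilon)^p+CC_+\varepsilon^{p-j}(2\varepsilon)^j+C\varepsilon^2\le C_2\varepsilon^p=\beta/2$; this fixes $C_2\ge1$. On the other hand $\psi_2+\sigma\ge\beta$ if $\vartheta\ge-\frac58$, $\psi_2+\sigma\ge0.9\,\beta$ if $\sigma\ge1.9\,\varepsilon$, and $\psi_2+\sigma\le-\beta/2<-C\alpha$ if $\vartheta\le-\frac34$, $\sigma\le\varepsilon/2$ and $\varepsilon$ is small.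

(c) By \eqref{eq:g} and Example~\ref{ex:sigma}, $U(\psi_2)$ has $\widehat A=\alpha+\beta(\Delta_S\eta_2+4\mu(\mu-1)\sigma/\varepsilon)\le C\beta$, as $\alpha\le\beta$, and $\widehat V=8\beta/\varepsilon>0$. So $\widehat{\mathcal M}[\psi_2]\le\widehat A\widehat V\le C\beta^2/\varepsilon=C_3\varepsilon^{2p-1}$.
\end{proof}

Let $\psi_+=\min(\psi_1,\psi_2)$ on $\mathcal R$ and $\psi_+=\psi_1$ elsewhere. By (d), $\psi_+=\psi_1$ near the boundary of $\mathcal R$ in $M$, so $\psi_+$ is continuous on $M$; also $\psi_+\le\psi_1$.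

\subsection{The right side}
We freeze $\widehat F_0$ at the level $\sigma=2\varepsilon$, raise it on $\mathcal R$ so that $\psi_2$ is a strict supersolution, and lower it slightly for $\sigma\ge\frac92$, where the lower barrier loses. Fix $\Lambda>C_3$ and a smooth $\xi_S(\vartheta)\in[0,1]$ equal to $1$ for $\vartheta\le-\frac12$ and to $0$ for $\vartheta\ge0$. With $\Xi$ as in Section~\ref{sec:obstruction} put
\[
\widehat F_1(\vartheta)=\widehat F_0(\vartheta,2\varepsilon)+\Lambda\varepsilon^{2p-1}\xi_S(\vartheta),\qquad\widehat F=\Xi(\tfrac\sigma{2\varepsilon})\widehat F_0+\big(1-\Xi(\tfrac\sigma{2\varepsilon})\big)\widehat F_1\quad(\sigma\le4\varepsilon).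
\]
Only values of $\widehat F_0$ at $\sigma\in[2\varepsilon,4\varepsilon]$ enter, so \eqref{eq:F0} and $\alpha\varepsilon^{p-1}=\varepsilon^{1+p}\le\varepsilon^{2p-1}$ give $\widehat F\le C_F\varepsilon^{2p-1}$ for $\sigma\le4\varepsilon$ with a constant $C_F$. Put
\[
t_-=C_-\varepsilon^{p-j_-},\quad C_-=3C_F/c_*,\qquad F=(1-C_*t_-\xi_3)\,F_0\quad(\sigma\ge4\varepsilon).
\]
For small $\varepsilon$ we have $t_-\le t_0$ and $C_*t_-\le\frac12$. Then $F$ is positive and $Sp(1)$-invariant of weight $-2-2\mu$. It is smooth: the two definitions agree with $F_0$ from $\sigma=4\varepsilon$ on, and for $\sigma\le2\varepsilon$ it is the function $r^{-2-2\mu}\widehat F_1(\vartheta)$ of $x$ alone. So $f=\log(F/D(g))$ is a smooth invariant function on $M$. Figure~\ref{fig:regions} shows the regions involved.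

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!15] (-3,3.4) rectangle (3,4.2);
\fill[gray!25] (2.25,0) rectangle (3,2.6);
\fill[gray!50] (-3,0) rectangle (-1.5,0.8);
\draw (-3,0) rectangle (3,4.2);
\draw[very thick] (-3,0) -- (3,0);
\foreach \h/\n in {0.8/{2\varepsilon},1.2/{4\varepsilon},1.9/{1/2},2.6/{1},3.4/{4}} {\draw[dashed] (-3,\h) -- (3,\h); \node[left] at (-3,\h) {$\sigma=\n$};}
\node[left] at (-3,0) {$\Sigma$};
\node[left] at (-3,4.2) {$\sigma=\infty$};
\foreach \h/\n in {-3/{-1},-1.5/{-\frac12},2.25/{\frac34},3/{1}} {\node[below] at (\h,0) {$\n$};}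
\node[below] at (0.4,0) {$\vartheta$};
\node at (0,3.8) {$\mathcal E$};
\node at (-2.25,0.4) {$\mathcal R$};
\node at (0,2.25) {$u-\varphi_0$ almost constant};
\node[right] at (3,1.3) {$F$ small};
\end{tikzpicture}
\caption{The regions of $M$ in terms of the invariant functions $\vartheta=x_0/|x|$ and $\sigma=|y|^2|x|^{-2\mu}$, not to scale; the top edge is $\{x=0\}$, where $\vartheta$ is undefined. The right side $F$ equals the singular $F_0$ for $4\varepsilon\le\sigma\le4$ and is truncated below $4\varepsilon$. It is small over the cone $\vartheta\ge\frac34$, $\sigma\le1$, and large on $\mathcal R$. A solution $u$ can touch its upper and lower barriers only in $\mathcal E=\{\sigma\ge4\}$.}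
\label{fig:regions}
\end{figure}

\begin{lemma}\label{lem:F}
For small $\varepsilon$:
\begin{enumerate}
\item[(F1)] $\mathcal M[\psi^-_t]\ge3F$ for $0<\sigma\le4\varepsilon$ and $t_-\le t\le t_0$;
\item[(F2)] $\mathcal M[\psi_2]<F$ on $\mathcal R$;
\item[(F3)] $F=F_0$ for $4\varepsilon\le\sigma\le4$; $(1-C_*t_-)F_0\le F\le F_0$ for $\sigma\ge4\varepsilon$, with equality on the left for $\sigma\ge\frac92$;
\item[(F4)] $\widehat F\le C\varepsilon^{1+p}$ for $\vartheta\ge\frac34$, $\sigma\le1$;
\item[(F5)] $F_s\le0$ on $\{0<\sigma<1\}$.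
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) By Lemma~\ref{lem:lower}(a), $\widehat{\mathcal M}[\psi_t^-]\ge c_*C_-\varepsilon^{2p-1}=3C_F\varepsilon^{2p-1}$. (F2) On $\mathcal R$, $\widehat F=\widehat F_1\ge\Lambda\varepsilon^{2p-1}$; use Lemma~\ref{lem:upper}(c). (F3) is the definition. (F4) For $\vartheta\ge\frac34$ we have $d_0=\xi_S=0$, and $\widehat F_0=\alpha\widehat V_{\Phi_0}$ enters only for $\sigma\ge2\varepsilon$, where it is at most $C\alpha\varepsilon^{p-1}$. (F5) For fixed $x$, $F_s$ has the sign of $\partial_\sigma\widehat F$. This vanishes for $\sigma\le2\varepsilon$ and equals $\partial_\sigma\widehat F_0<0$ for $4\varepsilon\le\sigma<1$. For $2\varepsilon\le\sigma\le4\varepsilon$ we have $\widehat F_0\le\widehat F_1$ by monotonicity of $\widehat F_0$, so $\partial_\sigma\widehat F=(2\varepsilon)^{-1}\Xi'\cdot(\widehat F_0-\widehat F_1)+\Xi\,\partial_\sigma\widehat F_0\le0$.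
\end{proof}

\section{The constant \texorpdfstring{$b$}{b} and the touching points}\label{sec:touching}

Assume from now on that $(u,b)$ is a smooth solution of \eqref{eq:D} for these data. By Corollary~\ref{cor:symmetry}, $u$ is invariant. The barriers are not sub- and supersolutions on all of $M$, but they are on the complement of $\mathcal E=\{\sigma\ge4\}$, and on $\mathcal E$ they are small perturbations of $0$.

\begin{proposition}\label{prop:touching}
There is a constant $C_b$ such that for small $\varepsilon$, with $t_1=t_-+4C_bc_*^{-1}(t_++t_-+\alpha)$: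
\begin{enumerate}
\item[(i)] $b\ge0$;
\item[(ii)] $u-\psi_+$ attains its maximum only in $\mathcal E$;
\item[(iii)] $b\le C_b(t_++t_-+\alpha)$; in particular $e^b\le\frac32$;
\item[(iv)] $u-\psi^-_{t_1}$ attains its minimum only in $\mathcal E$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) We have $\mathcal M[\psi^-_{t_-}]\ge F$ on $M\setminus\Sigma$: for $\sigma\le4\varepsilon$ by (F1), and for $\sigma\ge4\varepsilon$ by Lemma~\ref{lem:lower}(b),(c) and (F3). The minimum of $u-\psi^-_{t_-}$ is attained off $\Sigma$, and Lemma~\ref{lem:touch} gives $e^bF\ge F$ there.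

(ii) Let $z$ be a maximum point with $\sigma(z)<4$. Suppose first that $z\in\mathcal R$ and $\psi_+(z)=\psi_2(z)$. By Lemma~\ref{lem:upper}(d), $\vartheta(z)<-\frac58$ and $\sigma(z)<1.9\,\varepsilon$, so $z$ is an interior point of $\mathcal R$. As $\psi_2\ge\psi_+$ on $\mathcal R$ with equality at $z$, the function $u-\psi_2$ has a local maximum at $z$. Lemma~\ref{lem:touch} and (F2) give $e^bF\le\mathcal M[\psi_2]<F$, contrary to (i).

Otherwise $\psi_+(z)=\psi_1(z)$, and since $\psi_1\ge\psi_+$, the function $u-\psi_1$ has a maximum at $z$. Moreover $z\notin\{\vartheta\le-\frac34,\ \sigma\le\varepsilon/2\}$, where $\psi_+=\psi_2<\psi_1$. There are three cases. If $4\varepsilon\le\sigma(z)<4$, then $e^bF\le\mathcal M[\psi_1]<F_0=F$ by Lemma~\ref{lem:upper}(b) and (F3), contrary to (i). If $0<\sigma(z)<4\varepsilon$, then $\vartheta(z)>-\frac34$, so that $\rho(z)=0$, or $\sigma(z)>\varepsilon/2$; Lemma~\ref{lem:upper}(a) gives $\mathcal M[\psi_1]<0$ at $z$, contrary to Lemma~\ref{lem:touch}. If $z\in\Sigma$, then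 $\vartheta(z)>-\frac34$ and $u|_\Sigma-\alpha\eta$ has a maximum at $z$, so $\Delta_xu(z)\le\alpha r^{-2}\Delta_S\eta=-\alpha r^{-2}$; but $A_{U(u)}=\alpha r^{-2}+\Delta_xu>0$ on $\Sigma$.

(iii) Near a maximum point $z\in\mathcal E$ we have $\psi_+=\xi_2(t_+w_++\alpha\eta)$, so $U(u)\le U(\psi_+)\le(1+C(t_++\alpha))g$ at $z$ by Lemma~\ref{lem:touch} and \eqref{eq:g}. With (F3) and $F_0=D(g)$ this gives $e^b(1-C_*t_-)\le(1+C(t_++\alpha))^2$, so $b\le2C(t_++\alpha)+2C_*t_-$. The numbers $t_+,t_-,\alpha$ tend to $0$ with $\varepsilon$, because $j_\pm<p$.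

(iv) For small $\varepsilon$ we have $t_-\le t_1\le t_0$ and $e^b\le1+2b<1+c_*t_1$. The minimum is not attained on $\Sigma$. At a minimum point with $0<\sigma<4$, Lemma~\ref{lem:touch} gives $\mathcal M[\psi^-_{t_1}]\le e^bF$. But $\mathcal M[\psi^-_{t_1}]\ge3F>e^bF$ for $\sigma\le4\varepsilon$ by (F1), and $\mathcal M[\psi^-_{t_1}]\ge(1+c_*t_1)F_0>e^bF$ for $4\varepsilon\le\sigma<4$.
\end{proof}

\section{The oscillation estimate and the proof of Theorem~\ref{thm:A}}\label{sec:oscillation}

Let $z,z'\in\mathcal E$ be a maximum point of $u-\psi_+$ and a minimum point of $u-\psi^-_{t_1}$, and let $\nu=t_++t_-+t_1+\alpha$, which tends to $0$ with $\varepsilon$. On $\{\sigma\ge\frac12\}$ we have $\psi_+=\psi_1$, as $2\varepsilon<\frac12$, so $|\psi_+-\varphi_0|+|\psi^-_{t_1}-\varphi_0|\le C\nu$ there; and $\varphi_0(z)=\varphi_0(z')=0$. From $u-\psi_+\le u(z)-\psi_+(z)$ and $u-\psi^-_{t_1}\ge u(z')-\psi^-_{t_1}(z')$ we get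
\begin{equation}\label{eq:sandwich}
u(z')-C_4\nu\le u-\varphi_0\le u(z)+C_4\nu\qquad\text{on }\{\sigma\ge\tfrac12\}.
\end{equation}
It remains to show that $u(z)-u(z')$ is small. On $\{\sigma\ge3\}$ the metric is under uniform control and $e^bF/D(g)$ is close to $1$. The lower bound for the product of the eigenvalues makes $u$ almost subharmonic, so closeness to the maximum propagates in an integral sense from $z$ to a ball around $z'$. The upper bound makes $u$ stay close to $u(z')$ on a set of definite measure in that ball. The two facts are compatible only if $u(z)$ is close to $u(z')$.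

\begin{proposition}\label{prop:osc}
For every sufficiently small $\delta>0$ there is $\varepsilon(\delta)>0$, independent of the solution, such that $u(z)-u(z')\le2\delta$ for $\varepsilon\le\varepsilon(\delta)$.
\end{proposition}

\begin{proof}
On $\{\sigma\ge3\}$ we have $\varphi_0=0$ and $F_0=D(g)$. Let $\lambda_1,\lambda_2>0$ be the eigenvalues of $U(u)$ with respect to $g$. By \eqref{eq:D}, (F3) and Proposition~\ref{prop:touching},
\begin{equation}\label{eq:product}
1-C_*t_-\le\lambda_1\lambda_2=e^bF/D(g)\le\tfrac32 .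
\end{equation}
Taking traces, $4(\lambda_1+\lambda_2)=8+4g^{kl}\partial_k\partial_lu$, so $2+g^{kl}\partial_k\partial_lu\ge2\sqrt{\lambda_1\lambda_2}\ge2-2C_*\nu$. Hence $v=u(z)+C_4\nu-u$ satisfies
\[
v\ge0,\qquad g^{kl}\partial_k\partial_lv\le2C_*\nu\quad\text{on }\{\sigma\ge3\},\qquad v(z)=C_4\nu .
\]

\emph{Harnack chain.} The set $\mathcal L=\{|y|^2\ge4|x|^{2\mu},\ 1\le|y|\le2^\mu\}\subset\mathbb H^2=\mathbb R^8$ is compact, maps onto $\mathcal E$, and is connected, since $(x,y)\mapsto(tx,y)$ retracts it onto a spherical shell. Let $4R>0$ be its distance to the closed set $\{|y|^2\le3|x|^{2\mu}\}$. Lift $z,z'$ to $\mathcal L$. Cover $\mathcal L$ by $\ell_0$ open balls of radius $R/4$ with centers in $\mathcal L$. By connectedness any two of them are joined by a sequence of distinct balls in which neighbors intersect, so there is a chain $z=z_0,\dots,z_\ell=z'$ in $\mathcal L$ with $|z_{i+1}-z_i|<R/2$ and $\ell\le\ell_0+1$. The balls $B_{2R}(z_i)$ lie in a fixed compact subset of $\{\sigma>3\}$, where $(g^{kl})$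 is uniformly elliptic, uniformly in $\varepsilon$, by \eqref{eq:g}. We use the weak Harnack inequality \cite{GT}: if $v\ge0$ and $a^{kl}\partial_k\partial_lv\le f_1$ in $B_{2R}\subset\mathbb R^d$ with $(a^{kl})$ uniformly elliptic, then
\[
\Big(|B_R|^{-1}\int_{B_R}v^{p_0}\Big)^{1/p_0}\le C\Big(\inf_{B_R}v+R\,\|f_1\|_{L^d(B_{2R})}\Big),
\]
with $p_0,C>0$ depending only on $d$ and the ellipticity constants. Since $\inf_{B_R(z_0)}v\le C_4\nu$, the left side for $B_R(z_0)$ is at most $C\nu$. If the left side for $B_R(z_i)$ is at most $C\nu$, then the mean of $v^{p_0}$ over $B_{R/2}(z_{i+1})\subset B_R(z_i)$ is at most $2^8(C\nu)^{p_0}$, so $\inf_{B_R(z_{i+1})}v\le C'\nu$, and the inequality gives a bound of the same kind on $B_R(z_{i+1})$. After $\ell$ steps, with $B=B_R(z')$,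
\begin{equation}\label{eq:harnack}
\Big(|B|^{-1}\int_Bv^{p_0}\Big)^{1/p_0}\le C\nu .
\end{equation}

\emph{Contact set.} Let $\varepsilon$ be so small that $C_4\nu\le\delta/4$, and put $v_1(\zeta)=u(\zeta)+\delta|\zeta-z'|^2/R^2$ on $\overline B$. Then $v_1(z')=u(z')$, and $v_1\ge u(z')+\frac34\delta$ on $\partial B$ by \eqref{eq:sandwich}. For $a\in\mathbb R^8$ with $|a|<\frac{3\delta}{4R}$, the function $v_1(\zeta)-a\cdot(\zeta-z')$ is larger on $\partial B$ than at $z'$, so it has an interior minimum point $\zeta$; there $\nabla v_1(\zeta)=a$, and $\zeta$ belongs to the Borel set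
\[
\mathcal C=\big\{\zeta\in B:\ |\nabla v_1(\zeta)|<\tfrac{3\delta}{4R},\ \ v_1\ge v_1(\zeta)+\nabla v_1(\zeta)\cdot(\,\cdot-\zeta)\text{ on }B\big\}.
\]
So $\nabla v_1(\mathcal C)$ is the ball of radius $\frac{3\delta}{4R}$. The area formula, $|\Psi(\mathcal C)|\le\int_{\mathcal C}|\det d\Psi|$ for a $C^1$ map $\Psi:B\to\mathbb R^8$, gives $c\,\delta^8\le\int_{\mathcal C}\det\nabla^2v_1$. On $\mathcal C$ we have $\nabla^2v_1\ge0$, so $H(u)\ge-8\delta R^{-2}(|dx|^2+|dy|^2)\ge-C\delta g$, and $\lambda_i\ge\frac12$ if $\delta$ is small. Then \eqref{eq:product} gives $\lambda_i\le3$, so $H(u)\le3g$ and $H(v_1)\le C$. The four terms of $H(v_1)$ are nonnegative on $\mathcal C$ and one of them is $\nabla^2v_1$, so $0\le\nabla^2v_1\le C$ and $|\mathcal C|\ge c\,\delta^8$. For $\zeta\in\mathcal C$, the defining inequality evaluated at $z'$ gives $u(\zeta)\le v_1(\zeta)\le u(z')+\frac34\delta$.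

If $u(z)-u(z')>2\delta$, then $v\ge\delta$ on $\mathcal C$, and the left side of \eqref{eq:harnack} is at least $c\,\delta^{1+8/p_0}$. This is false once $\nu$ is small in terms of $\delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $P_*=\frac14\,2^{-1-p}(1-2^{-p})$, so that for every $x\ne0$
\[
\Phi_0|_{\sigma=1}-\Phi_0|_{\sigma=1/2}=\chi^{1+p}(1-2^{-p})\ge4P_* .
\]
Fix $\delta\le P_*/2$ as in Proposition~\ref{prop:osc}. Then fix $\varepsilon\le\varepsilon(\delta)$ below all earlier thresholds and so small that $2C_4\nu\le P_*$ and $\frac32C\varepsilon^{1+p}\le\frac1{10}P_*^2$, with $C$ from (F4). These conditions involve no solution, so $(M,I,J,K,g,f)$ is now fixed. Suppose that $(\phi,b)$ is a solution, and put $u=\phi/4$, $\Phi=u+\sigma$, $\mathcal F=e^bF$. By \eqref{eq:g}, the invariant function $\Phi$ satisfies \eqref{eq:reduced} on $\{\sigma\le1\}$, where $V=V_{U(u)}>0$. Hypothesis (H1) is (F5), and (H2) follows from (F4) and $e^b\le\frac32$. By \eqref{eq:sandwich} and Proposition~\ref{prop:osc},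 the oscillation of $\Phi-\Phi_0=u-\varphi_0$ on $\{\frac12\le\sigma\le1\}$ is at most $2\delta+2C_4\nu\le2P_*$, which gives (H3). This contradicts Proposition~\ref{prop:obstruction}.
\end{proof}

Together with Section~\ref{sec:general}, this also completes the proof of Theorem~\ref{thm:B}.

\begin{remark}
On $\{\sigma<1\}$, where the local obstruction lives, $\partial\Omega=0$: by \eqref{eq:g} and Lemma~\ref{lem:hessian}, $\Omega$ is the sum of $\partial\partial_J(4\sigma)$ and of a $(2,0)$-form pulled back from $\mathbb H\setminus0$, which has complex dimension two. The terms $\Theta g_*$ and $g_\#$, which keep $g$ positive for $\sigma\ge2$ and preserve the signs of $w_\pm$ as directions of perturbation, were chosen without regard to the condition $\partial\Omega=0$.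
\end{remark}

\begin{thebibliography}{9}
\bibitem{GT} Gilbarg--Trudinger, Theorem 9.22.
\bibitem{thesis} \emph{Monge-Amp\`ere Equation In Hypercomplex Geometry}, \texttt{https://marcin-sroka.u.matinf.uj.edu.pl/phd.pdf}.
\end{thebibliography}
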